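
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem*{conjecture}{Conjecture}

\title{Contraction critically $k$-connected graphs with few triangles}


\begin{abstract}
A noncomplete $k$-connected graph is contraction critically $k$-connected if contracting any edge destroys $k$-connectedness. It was conjectured that such a graph $G$ has at least $\frac k6|V(G)|$ triangles if $k$ is even, and at least $\frac{k+1}6|V(G)|$ if $k$ is odd. We show that this is false for every $k\ge 5$. For each $k\ge5$ we construct infinitely many contraction critically $k$-connected graphs with at most $\frac98|V(G)|+O_k(1)$ triangles, so the number of triangles per vertex that can be forced does not grow with $k$ at all.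
\end{abstract}

\section{Introduction}

\subsection*{The question}

All graphs are finite, undirected and simple, except for an infinite pattern on $\mathbb Z$ that serves as a blueprint. A graph is \emph{$k$-connected} if it has more than $k$ vertices and stays connected after the removal of any set of fewer than $k$ vertices. An edge $e$ of a $k$-connected graph $G$ is \emph{$k$-contractible} if the graph $G/e$, obtained by contracting $e$ and deleting loops and multiple edges, is again $k$-connected. A noncomplete $k$-connected graph without $k$-contractible edges is called \emph{contraction critically $k$-connected}. We write $t(G)$ for the number of triangles of $G$.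

For $k\le3$ there is no contraction critically $k$-connected graph, while for each $k\ge4$ there are infinitely many nonisomorphic ones. Triangles are unavoidable in them: it is known that $t(G)\ge1$ (Thomassen), that $t(G)\ge\frac13|V(G)|$ (Mader), and in fact that
\begin{equation}\label{eq:known}
t(G)\ge\tfrac23|V(G)|
\end{equation}
for every contraction critically $k$-connected graph $G$. The bound \eqref{eq:known} does not depend on $k$. The following conjecture from \cite{TDC} asserts that a bound growing with $k$ holds.

\begin{conjecture}
Every contraction critically $k$-connected graph $G$ has at least $\frac k6|V(G)|$ triangles if $k$ is even, and at least $\frac{k+1}6|V(G)|$ triangles if $k$ is odd.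
\end{conjecture}

To see what these numbers measure, suppose that every edge of a $k$-connected graph $G$ lies in a triangle. Then the graph induced by the neighborhood of a vertex $v$ has at least $k$ vertices, none of them isolated, hence at least $\lceil k/2\rceil$ edges. So $v$ lies in at least $\lceil k/2\rceil$ triangles, and summing over $v$ gives $t(G)\ge\frac13\lceil k/2\rceil\,|V(G)|$, which is exactly the conjectured bound.

There is a reason to expect triangles at edges. Call a $k$-set $T$ with $G-T$ disconnected a \emph{$k$-separator}, and call an edge $xy$ \emph{covered} if $x,y\in T$ for some $k$-separator $T$. We shall see (Lemma~\ref{lem:cover}) that the edges which are not $k$-contractible are precisely the covered ones. The simplest $k$-separators are the neighborhoods of vertices of degree $k$, and an edge covered by such a neighborhood lies in a triangle. But a $k$-separator need not be a neighborhood, and this is what we exploit.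

\subsection*{The main idea, for $k=8$}

Consider the infinite graph on $\mathbb Z$ in which $i$ and $j$ are adjacent if and only if $|i-j|\in\{4,6,7,8\}$. It is $8$-regular. Look at a \emph{window} $S$ of eight consecutive integers. An edge joining an integer to the left of $S$ with one to the right of $S$ would have length at least $9$, and there is none. So $S$ separates, and every edge of length $4$, $6$ or $7$ is covered by a window, at no cost in triangles. Only the edges $\{i,i+8\}$ fit into no window. They are covered by the neighborhood of the midpoint,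
\[
N(i+4)=\{i-4,\,i-3,\,i-2,\,i,\;i+8,\,i+10,\,i+11,\,i+12\},
\]
and this costs the triangle $\{i,i+4,i+8\}$. There are no further triangles: among the sums of two elements of $\{4,6,7,8\}$, only $4+4=8$ is again in this set. So there is one triangle per vertex, whereas the conjecture for $k=8$ asks for $\frac43$.

In general, the long edges $\{i,i+k\}$ form $k$ disjoint paths, the \emph{strands}. They carry the connectivity along the strip, and only they are paid for with triangles. The paper turns this picture into finite graphs: the two ends have to be closed, $k$-connectedness has to be proved, odd $k$ needs a more elaborate pattern, and for $k\in\{5,6\}$, where the conjectured bound is just $|V(G)|$, one triangle per vertex is still too many.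

\subsection*{Results}

\begin{theorem}\label{thm:main}
For each $k\ge5$ there are infinitely many contraction critically $k$-connected graphs that violate the bound of the conjecture. More precisely, there are constants $c_k$ depending only on $k$, and contraction critically $k$-connected graphs $G$ with $n=|V(G)|$ arbitrarily large, such that
\begin{itemize}
\item $t(G)=\frac45n+11$ if $k=5$;
\item $t(G)\le\frac34n+c_6$ if $k=6$;
\item $t(G)\le\frac98n+c_7$ if $k=7$;
\item $t(G)\le n+c_k$ if $k\ge8$.
\end{itemize}
\end{theorem}

The conjectured lower bound is $n$ for $k\in\{5,6\}$, $\frac43n$ for $k\in\{7,8\}$, and at least $\frac53n$ for $k\ge9$, so the quantitative statement implies the first one. For $k\le3$ the conjecture is vacuous, and for $k=4$ it is the bound \eqref{eq:known}. Hence \emph{the conjecture holds exactly for $k\le4$}.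

\begin{corollary}
For $k\ge5$ let $\tau_k=\liminf t(G)/|V(G)|$ over contraction critically $k$-connected graphs $G$ with $|V(G)|\to\infty$. Then $\frac23\le\tau_k\le\frac98$ for all $k\ge5$; moreover $\tau_5\le\frac45$, $\tau_6\le\frac34$, and $\tau_k\le1$ for $k\ge8$. In particular, there is no function $f$, unbounded from above, such that $t(G)\ge f(k)\,|V(G)|$ for all $k$ and all contraction critically $k$-connected graphs $G$.
\end{corollary}

\begin{proof}
The lower bound is \eqref{eq:known}; the upper bounds follow from Theorem~\ref{thm:main} by letting $n\to\infty$. If $t(G)\ge f(k)|V(G)|$ for all contraction critically $k$-connected $G$, then $f(k)\le\tau_k\le\frac98$ for all $k\ge5$, so $f$ is bounded from above.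
\end{proof}

The exact value of $\tau_k$ for $k\ge5$ is not determined here. Section~\ref{sec:tools} contains the two tools, a criterion for criticality and one for connectivity. The cases $k\ge7$, $k=6$ and $k=5$ of Theorem~\ref{thm:main} are proved in Sections~\ref{sec:seven}, \ref{sec:six} and~\ref{sec:five}.

\section{Two tools}\label{sec:tools}

$N(v)$ denotes the set of neighbors of $v$; for a set $D$ of vertices, $N(D)$ is the set of vertices outside $D$ with a neighbor in $D$. A vertex is \emph{exact} if its degree is $k$. If $v$ is exact and $|V(G)|\ge k+2$, then $N(v)$ is a $k$-separator, since it separates $v$ from the remaining vertices. Hence \emph{every edge that forms a triangle with an exact vertex is covered}.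

\begin{lemma}\label{lem:cover}
An edge of a noncomplete $k$-connected graph $G$ fails to be $k$-contractible if and only if it is covered. So $G$ is contraction critically $k$-connected if and only if all its edges are covered.
\end{lemma}

\begin{proof}
Let $xy$ be an edge and $v_{xy}$ the vertex of $G/xy$ it is contracted to. If $x,y\in T$ for a $k$-separator $T$, then deleting the $k-1$ vertices $(T\setminus\{x,y\})\cup\{v_{xy}\}$ from $G/xy$ leaves the disconnected graph $G-T$, so $G/xy$ is not $k$-connected. (Only this direction is used below.)

Conversely, let $G/xy$ be not $k$-connected. If $|V(G)|=k+1$, then $G$ is complete, since its minimum degree is at least $k$; so $|V(G)|\ge k+2$ and $|V(G/xy)|>k$. Hence there is a set $S$ with $|S|<k$ and $(G/xy)-S$ disconnected. If $v_{xy}\notin S$, then $G-S$ is disconnected as well, contradicting the $k$-connectedness of $G$. So $v_{xy}\in S$. Put $T=(S\setminus\{v_{xy}\})\cup\{x,y\}$. Then $|T|\le k$, and $G-T=(G/xy)-S$ is disconnected. As $G$ is $k$-connected, $|T|=k$, and $T$ is a $k$-separator containing $x$ and $y$.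
\end{proof}

Covering will be easy to check. The more delicate point is that the graphs are $k$-connected. They are long strips with $k$ disjoint paths running from end to end, so if fewer than $k$ vertices are deleted, some stretch of the strip is untouched. A component of the rest that avoids this stretch lies entirely on one side of it. We look at the extreme vertex $v$ of such a component, the one farthest from the stretch. All neighbors of $v$ farther out are deleted; through the other neighbors we want disjoint paths past the stretch, each of which must also run into a deleted vertex. If the degree of $v$ is at least $k$, this gives $k$ deleted vertices, a contradiction. The next definition and lemma make this precise.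

\begin{definition}
Let $V(G)=Z\sqcup M\sqcup Z'$, let $W,W'\subset M$ be disjoint $k$-sets with $N(Z)\subseteq W$ and $N(Z')\subseteq W'$, and let $<$ and $\prec$ be two linear orders on $M$. A vertex $v\in M\setminus W'$ is \emph{right-linked} if there are pairwise disjoint paths in $G[\{u\in M:u>v\}]$, one starting at each neighbor $u\in M$ of $v$ with $u>v$, all ending in $W'$. A vertex $v\in M\setminus W$ is \emph{left-linked} if there are pairwise disjoint paths in $G[\{u\in M:u\succ v\}]$, one starting at each neighbor $u\in M$ of $v$ with $u\succ v$, all ending in $W$.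
\end{definition}

We think of $Z$ and $W$ as the left end; $<$ is read from left to right, and $\prec$ from right to left.

\begin{lemma}\label{lem:conn}
In the situation of the definition, let $|V(G)|>k$, and let $P_1,\dots,P_k$ (the \emph{strands}) be disjoint paths in $G[M]$, each having exactly one vertex in $W$, its first, and exactly one vertex in $W'$, its last. Assume:
\begin{enumerate}
\item[(a)] Every vertex of $M$ has degree at least $k$.
\item[(b)] For each $z\in Z$ there are $k$ paths in $G[Z\cup W]$ from $z$ to $W$, pairwise sharing only $z$, each with exactly one vertex in $W$; likewise for $Z',W'$.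
\item[(c)] For each $X\subset V(G)$ with $|X|<k$ there is a partition $V(G)=A\sqcup I\sqcup B$ such that $I\cap X=\emptyset$, $G[I]$ is connected and nonempty, there are no edges between $A$ and $B$, $Z\cup W\subseteq A$, $Z'\cup W'\subseteq B$, every $v\in M\cap A$ is right-linked, and every $v\in M\cap B$ is left-linked.
\end{enumerate}
Then $G$ is $k$-connected.
\end{lemma}

\begin{proof}
Let $|X|<k$, take $A,I,B$ from (c), and suppose that some component $D$ of $G-X$ is disjoint from $I$. As there are no edges between $A$ and $B$, either $D\subseteq A$ or $D\subseteq B$. The hypotheses are symmetric (interchange the two ends and the two orders, and reverse the strands), so let $D\subseteq A$. We have $N(D)\subseteq X$, so $|N(D)|<k$. Every path from a vertex of $D$ to $W'\subseteq B$ leaves $D$, and its first vertex outside $D$ lies in $N(D)$.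

Suppose there is $z\in D\cap Z$. The $k$ paths of (b) end at the $k$ different vertices of $W$. Extending each by the strand that starts at its end, we obtain $k$ paths from $z$ to $W'$ which pairwise share only $z$. Each contains a vertex of $N(D)$, and these are distinct; so $|N(D)|\ge k$, a contradiction.

So $D\subseteq M\cap A$. Let $v$ be the $<$-smallest vertex of $D$. Its neighbors in $Z$ and its smaller neighbors in $M$ are not in $D$, so they lie in $N(D)$. It has no neighbors in $Z'$, because $N(Z')\subseteq W'\subseteq B$. Prefixing $v$ to the paths from the definition of right-linked, we get for each larger neighbor of $v$ in $M$ a path from $v$ to $W'$; these paths share only $v$, and their other vertices lie in $M$ and are larger than $v$. Each contains a vertex of $N(D)$; these are distinct from one another, and from the vertices counted before since they lie in $M$ and are larger than $v$. Altogether $|N(D)|\ge\deg v\ge k$, a contradiction.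

Hence every component of $G-X$ meets $I$. As $G[I]$ is connected and $I\cap X=\emptyset$, the graph $G-X$ is connected.
\end{proof}

\section{The case $k\ge7$}\label{sec:seven}

Let $h=\lceil k/2\rceil\ge4$, so $k=2h$ or $k=2h-1$. By the \emph{length} of an edge $\{i,j\}$, $i,j\in\mathbb Z$, we mean $|i-j|$. Intervals $[a,b]$ are sets of integers.

\subsection{The pattern for even $k$}

For $k=2h$ let $\Gamma$ be the graph on $\mathbb Z$ with $i\sim j$ if and only if
\[
|i-j|\in\Delta=\{h\}\cup[h+2,2h].
\]
As $|\Delta|=h$, it is $k$-regular. In a triangle the two shorter lengths are at least $h$ and sum to the third, hence to at most $2h$. So both equal $h$, and the triangles are exactly the sets $\{i,i+h,i+2h\}$.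

\subsection{The pattern for odd $k$}

Let $k=2h-1$. A pattern invariant under translation by $1$ has even degree, so some irregularity is needed. We keep all edges $\{i,i+k\}$. Each needs a common neighbor $m(i)$ of $i$ and $i+k$, and $k=2h-1$ splits into nearly equal parts as $(h-1)+h$ or $h+(h-1)$. Using both everywhere would cost two triangles for each $i$. So we alternate, with period $2h$: put
\[
m(i)=\begin{cases} i+h-1&\text{if } i\bmod 2h\in[0,h-1],\\ i+h&\text{if } i\bmod 2h\in[h,2h-1].\end{cases}
\]
The first line needs edges of length $h-1$ starting (that is, having their smaller end) at residues in $[0,h-1]$, and edges of length $h$ starting at residues in $[h-1,2h-2]$. The second needs edges of length $h$ starting at residues in $[h,2h-1]$, and edges of length $h-1$ starting at $i+h$, whose residue is again in $[0,h-1]$. This explains the edges of lengths $2h-1$, $h$ and $h-1$ in the definition below. The remaining edges will have lengths in $[h+1,2h-2]$; if we took all of them, the degree would be $2h+2$ at the residue $h-1$ and $2h$ at all other residues. The superfluous ones are removed by means of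 an auxiliary graph $F$ on $\mathbb Z_{2h}$ such that
\begin{itemize}
\item[(F1)] every edge of $F$ joins residues at cyclic distance in $[2,h-1]$;
\item[(F2)] the vertex $h-1$ has degree $3$ in $F$, and all other vertices have degree $1$.
\end{itemize}
The edges $\{i,i+a\}$ of $\Gamma$ are
\begin{itemize}
\item $a=2h-1$: all $i$;
\item $a=h$: all $i$ with $i\bmod2h\in[h-1,2h-1]$;
\item $a=h-1$: all $i$ with $i\bmod2h\in[0,h-1]$;
\item $a\in[h+1,2h-2]$ (\emph{mid edges}): all $i$ with $\{i,i+a\}\bmod2h\notin F$.
\end{itemize}
For $h\ge5$ we use
\begin{multline*}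
F=\big\{\{0,2h-2\},\{2h-3,2h-1\},\{h-2,h\},\{h-1,h-3\},\{h-1,h+1\},\{h-1,h-4\}\big\}\\
\cup\big\{\{j,j+h+1\}:1\le j\le h-5\big\},
\end{multline*}
and for $h=4$ we use $F=\{\{3,0\},\{3,1\},\{3,6\},\{2,4\},\{5,7\}\}$. For $h\ge5$ the edge $\{0,2h-2\}$ of $F$ has a second purpose: it prevents triangles with two steps of length $h-1$.

Let us verify (F1) and (F2). For $h\ge5$, the first six edges have cyclic distance $2,2,2,2,2,3$, and the others $2h-(h+1)=h-1$. The vertex $h-1$ has degree $3$. The other residues are used once each: $0$; $[1,h-5]$ by the $j$'s; $h-4,h-3,h-2$; $h,h+1$; $[h+2,2h-4]$ by the $j+h+1$'s; and $2h-3,2h-2,2h-1$. For $h=4$ the cyclic distances are $3,2,3,2,2$, the vertex $3$ has degree $3$, and $0,1,2,4,5,6,7$ have degree $1$.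

\subsection{Properties of the pattern}

For both parities put $m(i)=i+k-h$ if $i\bmod2h\in[0,h-1]$ and $m(i)=i+h$ otherwise; for even $k$ this is $i+h$ throughout, and for odd $k$ it is the definition above.

\begin{lemma}\label{lem:pattern}
\begin{enumerate}
\item[(i)] $\Gamma$ is $k$-regular, and all its edges have lengths in $[k-h,k]$.
\item[(ii)] For every $i$, the vertex $i$ is adjacent to $i+k$, and $m(i)$ is adjacent to both.
\item[(iii)] If $k$ is even, each vertex has exactly $h$ larger neighbors. If $k$ is odd, a vertex of residue in $[0,h-2]$ has $h$ or $h-1$ larger neighbors; a vertex $i$ of residue in $[h,2h-1]$ has at most $h$ larger neighbors, and at least one of $i+2h-3$, $i+2h-2$ is among them. (Residues are mod $2h$.)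
\item[(iv)] Each $i$ is the least vertex of exactly one triangle of $\Gamma$, except that for $k=7$ each $i\equiv0\pmod8$ is the least vertex of two.
\end{enumerate}
For odd $k$, statements \textup{(i)}--\textup{(iii)} hold for every $F$ satisfying \textup{(F1)} and \textup{(F2)}.
\end{lemma}

\begin{proof}
For even $k$ everything has been shown. Let $k=2h-1$. The bound on the lengths and (ii) hold by construction.

\emph{Mid edges.} Let $\{\rho,\rho'\}\in F$ with $\rho'\equiv\rho-d$, $2\le d\le h-1$. A mid edge from residue $\rho$ up to residue $\rho'$ has length $a\equiv-d$, that is, $a=2h-d\in[h+1,2h-2]$. A mid edge from $\rho'$ up to $\rho$ would have length $\equiv d$, which is impossible in $[h+1,2h-2]$. So the edge $\{\rho,\rho'\}$ of $F$ removes exactly one mid edge at each vertex of residue $\rho$ (leading up) and exactly one at each vertex of residue $\rho'$ (leading down). Of the $2(h-2)$ potential mid edges at a vertex of residue $\rho$, there remain $2(h-2)-\deg_F\rho$.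

\emph{Degrees.} An edge of length $h$ leads up from the residues $[h-1,2h-1]$, and down from the residues $[2h-1,3h-1]$, that is, from $2h-1$ and $[0,h-1]$. An edge of length $h-1$ leads up from $[0,h-1]$ and down from $[h-1,2h-2]$. This gives the following numbers of edges at a vertex of residue $\rho$.
\begin{center}
\begin{tabular}{c|cccc|c}
$\rho$ & $a=2h-1$ & $a=h$ & $a=h-1$ & mid & sum\\ \hline
$[0,h-2]\cup[h,2h-2]$ & $2$ & $1$ & $1$ & $2h-5$ & $2h-1$\\
$h-1$ & $2$ & $2$ & $2$ & $2h-7$ & $2h-1$\\
$2h-1$ & $2$ & $2$ & $0$ & $2h-5$ & $2h-1$
\end{tabular}
\end{center}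
So $\Gamma$ is $k$-regular.

\emph{Larger neighbors.} At a residue in $[0,h-2]$, one edge of length $2h-1$, none of length $h$, one of length $h-1$ and $h-2$ or $h-3$ mid edges lead up, because $\deg_F=1$; the total is $h$ or $h-1$. At a residue in $[h,2h-1]$, one edge of length $2h-1$, one of length $h$, none of length $h-1$ and at most $h-2$ mid edges lead up, at most $h$ in total. Since $h\ge4$, the lengths $2h-3,2h-2$ are at least $h+1$, hence mid lengths, and $F$ removes at most one of these two edges as $\deg_F=1$.

\emph{Triangles.} The two smaller lengths of a triangle are at least $h-1$ and sum to at most $2h-1$. So, read from left to right, the triangle consists of steps $(h-1,h-1)$, $(h-1,h)$ or $(h,h-1)$; let $i$ be its least vertex. In the first case $i$ and $i+h-1$ have residues in $[0,h-1]$, which forces $i\equiv0$; conversely, for $i\equiv0$ both steps are edges, and $\{i,i+2h-2\}$ is an edge if and only if $\{0,2h-2\}\notin F$. For our choice of $F$ this never happens if $h\ge5$, and it happens for all $i\equiv0\pmod8$ if $h=4$. In the second case the residue of $i$ is in $[0,h-1]$; conversely, then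 $i+h-1$ has residue in $[h-1,2h-2]$, and $\{i,i+h-1,i+2h-1\}$ is a triangle. In the third case the residue of $i$ is in $[h-1,2h-1]$ and that of $i+h$ is in $[0,h-1]$, which together means that the residue of $i$ is in $[h,2h-1]$; conversely, for these $i$ the set $\{i,i+h,i+2h-1\}$ is a triangle.
\end{proof}

\emph{Reflection.} Let $R\in\mathbb Z$, with $R\equiv2h-2\pmod{2h}$ if $k$ is odd. The map $i\mapsto R-i$ carries $\Gamma$ to a pattern of the same kind. For even $k$ this is $\Gamma$ itself. For odd $k$, an edge of length $h-1$ starting at $i$ goes to one starting at $R-i-(h-1)\equiv h-1-i$, which preserves the set $[0,h-1]$ of starting residues. An edge of length $h$ starting at $i$ goes to one starting at $R-i-h\equiv h-2-i$, which preserves $[h-1,2h-1]$. Finally, $F$ is replaced by its image under $\rho\mapsto2h-2-\rho$, which fixes $h-1$ and preserves cyclic distances, so (F1) and (F2) persist. Thus (i)--(iii) of Lemma~\ref{lem:pattern} hold for the reflected pattern, with the same function $m$.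

\subsection{Closing the ends}\label{ssec:ends}

Let $R$ be large, with $R\equiv2h-2\pmod{2h}$ if $k$ is odd, and let $M=[h,R-h]$. Let $W$ consist of the first $k$ and $W'$ of the last $k$ elements of $M$. On $M$ we take all edges of $\Gamma$ that are not contained in $W$ or in $W'$. A vertex of $M\setminus(W\cup W')$ has all its $\Gamma$-neighbors in $M$, as lengths are at most $k$; it will get no further neighbors and is therefore exact.

Vertices of $W$ have lost neighbors. We add three vertices to the left of $W$ and redesign the edges inside $W$. This is free of charge, since all edges inside $W$ will be covered by $W$. What constrains us is the following. The neighborhood of $m(i)$ must still cover $\{i,i+k\}$ for $i\in W$, so those elements of $W$ that occur as $m(i)$ have to be exact, while for the others it suffices that their degree is at least $k$.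

Call $\eta_p=h+p$ $(0\le p\le h-1)$ the \emph{heads} and $\tau_p=2h+p$ $(0\le p\le k-h-1)$ the \emph{tails}; together they make up $W$. There are $h$ tails if $k$ is even and $h-1$ if $k$ is odd. Since the residue of $\eta_p$ is $h+p\in[h,2h-1]$, we have $m(\eta_p)=2h+p$, so it is the tails that have to be exact.

\emph{The vertices $z_a$.} Add a triangle $Z=\{z_1,z_2,z_3\}$. Choose six distinct vertices $u_1,\dots,u_6\in W$: six tails if there are that many, and otherwise all tails and some heads. Join $z_a$ to all of $W\setminus\{u_{2a-1},u_{2a}\}$. Each $z_a$ has degree $2+(k-2)=k$, so it is exact. Each $w\in W$ has $\delta(w)\in\{2,3\}$ neighbors in $Z$, and $\delta(w)=2$ if and only if $w$ is some $u_b$. Let $d=2$ if there are at most six tails, and $d=3$ otherwise. Then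
\begin{equation}\label{eq:d}
\delta(\tau_p)\le d\le\delta(\eta_q)\qquad\text{for all }p,q:
\end{equation}
if $d=2$ all tails are among the $u_b$, and if $d=3$ no head is.

\emph{Edges inside $W$.} The heads form a clique and the tails are independent. By Lemma~\ref{lem:pattern}(i) every larger $\Gamma$-neighbor of $\tau_p$ is at least $2h+p+k-h=h+k+p$, so it lies outside $W$. Let $f_p$ be the number of these neighbors. As the residue of $\tau_p$ is $p$, Lemma~\ref{lem:pattern}(iii) gives $f_p=h-\varphi_p$, where $\varphi_p=0$ for even $k$ and $\varphi_p\in\{0,1\}$ for odd $k$. To be exact, $\tau_p$ must be joined to $k-\delta(\tau_p)-f_p$ heads, so it must miss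
\[
o_p=h-\bigl(k-\delta(\tau_p)-f_p\bigr)=\begin{cases}\delta(\tau_p)&\text{if $k$ is even},\\ \delta(\tau_p)+1-\varphi_p&\text{if $k$ is odd}\end{cases}
\]
heads. Thus $2\le o_p\le d$ for even $k$ and $2\le o_p\le d+1$ for odd $k$. Moreover $o_p\le h-1$: if $d=2$ then $o_p\le3$ and $h\ge4$; if $d=3$ then $o_p\le4$, and there are at least seven tails, so $h\ge7$. We distribute the misses cyclically: join $\tau_p$ to all heads except
\[
\eta_{p+1},\dots,\eta_{p+o_p}\qquad\text{(indices mod $h$)}.
\]
Then \emph{every tail is exact, and $\tau_p\sim\eta_p$}.

\emph{Heads have degree at least $k$.} Let $g_q$ be the number of neighbors of $\eta_q$ in $M\setminus W$, and $\omega_q$ the number of tails not joined to $\eta_q$. Then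
\[
\deg\eta_q=(h-1)+(k-h-\omega_q)+\delta(\eta_q)+g_q ,
\]
so we need $\omega_q\le\delta(\eta_q)+g_q-1$. We have $g_q\ge1$, because of $\eta_q+k$. A tail $\tau_p$ is not joined to $\eta_q$ if and only if $(q-p)\bmod h\in[1,o_p]$.

Let $k$ be even. Then $\omega_q\le\max_po_p\le d\le\delta(\eta_q)+g_q-1$ by \eqref{eq:d}.

Let $k$ be odd. Then $\omega_q\le\max_po_p\le d+1$. If $q\ge2$, then by Lemma~\ref{lem:pattern}(iii) one of $\eta_q+2h-3$, $\eta_q+2h-2$ is a neighbor of $\eta_q$; it is at least $3h-3+q\ge3h-1$, so it lies outside $W=[h,3h-2]$. Together with $\eta_q+k$ this gives $g_q\ge2$ and $\omega_q\le d+1\le\delta(\eta_q)+g_q-1$. If $q\le1$, then $h-1$ is congruent to $q-1$ or $q-2$ mod $h$; but there is no tail $\tau_{h-1}$, so at most $d$ of the values $p\equiv q-1,\dots,q-(d+1)$ belong to tails. Hence $\omega_q\le d\le\delta(\eta_q)+g_q-1$.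

\emph{The right end.} It is obtained by applying the same construction, with a triangle $Z'=\{z_1',z_2',z_3'\}$, to the reflected pattern; $i\mapsto R-i$ interchanges $W$ and $W'$. Only (i)--(iii) of Lemma~\ref{lem:pattern} were used, so this is possible. The resulting graph is $G$. Note that all edges of $G[M]$ have length at most $k$, and that those of length $k$ are exactly the pairs $\{i,i+k\}\subseteq M$.

\subsection{Every edge is covered}

\emph{Edges at $Z$.} $\{z_a,z_b\}\subseteq N(z_c)$ for $\{a,b,c\}=\{1,2,3\}$. For an edge $z_aw$ with $w\in W$, the vertex $w$ has another neighbor $z_b$, and $\{z_a,w\}\subseteq N(z_b)$. The same holds at $Z'$.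

\emph{Edges of length less than $k$ in $M$}, including all edges inside $W$ or $W'$. Such an edge lies in a set $S$ of $k$ consecutive elements of $M$. An edge of $G[M]$ jumping over $S$ would have length greater than $k$. Moreover $N(Z)\subseteq W$ contains no element beyond $\max S$, because $W$ consists of the first $k$ elements of $M$, and likewise for $Z'$. So $S$ separates $Z\cup\{u\in M:u<\min S\}$ from $Z'\cup\{u\in M:u>\max S\}$.

\emph{Edges $\{i,i+k\}$.} By reflection we may assume $i+k\notin W'$, because for large $R$ not both $i\in W$ and $i+k\in W'$. We show that $m(i)$ is exact and adjacent in $G$ to $i$ and $i+k$; then $\{i,i+k\}\subseteq N(m(i))$. As $m(i)<i+k<\min W'$, we have $m(i)\notin W'$. If also $m(i)\notin W$, then $m(i)$ has kept all its $\Gamma$-edges, is exact, and the claim follows from Lemma~\ref{lem:pattern}(ii). This applies if $i\notin W$, and also if $i=\tau_p$, for then the residue of $i$ is $p\in[0,h-1]$ and $m(i)=i+k-h=h+k+p>\max W$. Finally, if $i=\eta_p$, then $m(i)=2h+p$ lies in $W$ only if it is the tail $\tau_p$. But $\tau_p$ is exact, adjacent to $\eta_p$ by construction,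 and adjacent to $i+k\notin W$ via $\Gamma$.

\subsection{$G$ is $k$-connected}

We apply Lemma~\ref{lem:conn} with the natural order $<$ on $M$ and its reverse as $\prec$. The strands are the residue classes mod $k$ in $M$; their edges have length $k$, so none was deleted, and each class meets $W$ exactly in its first and $W'$ exactly in its last element.

(a) was shown in Section~\ref{ssec:ends}.

(b) The vertex $z_1$ is adjacent to all of $W$ except $u_1,u_2$, which are reached by $z_1z_2u_1$ and $z_1z_3u_2$. The other vertices of $Z\cup Z'$ are treated in the same way.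

(c) For $R$ large, $M\setminus(W\cup W')$ contains $k$ disjoint intervals of $k(k+4)$ consecutive integers. Let $I$ be one that avoids $X$, and put $A=Z\cup\{i\in M:i<\min I\}$, $B=Z'\cup\{i\in M:i>\max I\}$. There are no edges between $A$ and $B$, since $I$ has more than $k$ elements.

\emph{$G[I]$ is connected.} Within $I$ each residue class mod $k$ is connected. For even $k$ we have $2h-1\in\Delta$, and edges of this length link the class of $x$ to that of $x-1$. Let $k=2h-1$. As $k\equiv-1\pmod{2h}$, the first $2h=k+1$ members of the class of $x$ in $I$ run through all residues mod $2h$, and at least $3k$ further elements of $I$ follow after them. So some member starts an edge of length $h$ within $I$, and some member starts an edge of length $h-1$ within $I$. Thus the class of $x$ is linked to those of $x+h$ and $x+h-1$. Since $x$ is arbitrary, any two consecutive classes lie in the same component.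

\emph{Linkedness.} The larger neighbors in $M$ of a vertex $v\in M\cap A$ are $v+a$ with distinct $a\in[1,k]$, so they lie on distinct strands. Following these to $W'$ shows that $v$ is right-linked. In the same way every $v\in M\cap B$ is left-linked.

By Lemma~\ref{lem:conn}, $G$ is $k$-connected. It is noncomplete, and all edges are covered; by Lemma~\ref{lem:cover} it is contraction critically $k$-connected.

\subsection{Counting triangles}

All degrees of $G$ are at most $2k$. This is clear for exact vertices, and only heads (at either end) can fail to be exact. By Lemma~\ref{lem:pattern}(iii) we have $g_q\le h$, so a head has degree at most $(h-1)+h+3+h=3h+2\le2k$, where the last inequality uses $h\ge4$. So at most $c_k'=(2k+6)\cdot2k^2$ triangles meet $Z\cup Z'\cup W\cup W'$. All other triangles are triangles of $\Gamma$ in $M$, and by Lemma~\ref{lem:pattern}(iv) there are at most $|M|$ of these if $k\ge8$, and at most $\frac98|M|+1$ if $k=7$. As $|M|<n$, we get $t(G)\le n+c_k'$ for $k\ge8$ and $t(G)\le\frac98n+1+c_7'$ for $k=7$. Letting $R$ grow, this proves Theorem~\ref{thm:main} for $k\ge7$. \qed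

\section{The case $k=6$}\label{sec:six}

The pattern of Section~\ref{sec:seven} with $h=3$ would use the lengths $3,5,6$ and would have one triangle per vertex. This only matches the conjectured bound $n$. To save triangles we dilute the strands: we add exact vertices $s_l$ that lie on no strand, such that the six vertices of $N(s_l)$ are the ends of three strand edges. Then $s_l$ covers three strand edges at the cost of one triangle each. There will be three strand edges for every four vertices (three on strands, and one $s_l$), which leads to $\frac34$ triangles per vertex. All other edges will be covered by separators that consist of two consecutive levels of the strip, or by the triangles already paid for.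

\subsection{The graph}

Let $m\ge25$. The vertices are $x_{l,i}$ ($1\le l\le m$, $i\in\mathbb Z_3$), forming \emph{levels} $L_l=\{x_{l,0},x_{l,1},x_{l,2}\}$; further $s_l$ ($1\le l\le m-2$); and $Z=\{z_1,z_2,z_3\}$, $Z'=\{z_1',z_2',z_3'\}$. The edges are as follows.
\begin{itemize}
\item \emph{Path edges} $x_{l,i}x_{l+2,i}$ for $1\le l\le m-2$.
\item \emph{Spokes}: $s_l$ is joined to all of $L_l\cup L_{l+2}$, for $1\le l\le m-2$.
\item \emph{Rungs} $x_{l,i}x_{l+1,i+1}$ for $3\le l\le m-3$.
\item \emph{Left end}, with $W=L_1\cup L_2$: the $5$-cycle $x_{1,0}x_{1,1}x_{1,2}x_{2,1}x_{2,2}$; the edges $x_{1,0}x_{2,0}$, $x_{2,0}x_{3,2}$ and $x_{3,0}x_{3,1}$; a triangle on $Z$; and, for a partition of $W$ into three pairs, $z_a$ is joined to all of $W$ except the $a$-th pair.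
\item \emph{Right end}: the image of the left end under
\[
\rho:\quad x_{l,i}\mapsto x_{m+1-l,-i},\qquad s_l\mapsto s_{m-1-l},\qquad z_a\leftrightarrow z_a' .
\]
\end{itemize}
The involution $\rho$ preserves path edges, spokes, and rungs, because $x_{l,i}x_{l+1,i+1}$ goes to $x_{m-l,-i-1}x_{m-l+1,-i}$. So $\rho$ is an automorphism of $G$.

\emph{All vertices have degree $6$, except $x_{1,0}$ and $\rho(x_{1,0})=x_{m,0}$, which have degree $7$.} Indeed:
\begin{itemize}
\item $4\le l\le m-3$: each $x_{l,i}$ has two path edges, two spokes and two rungs.
\item $l=3$: each $x_{3,i}$ has two path edges, two spokes, one rung, and one of the edges $x_{3,0}x_{3,1}$, $x_{2,0}x_{3,2}$.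
\item $l=2$: each $x_{2,i}$ has two neighbors in $Z$, one path edge, one spoke, and two further neighbors, namely $x_{1,0},x_{3,2}$ for $i=0$; $x_{1,2},x_{2,2}$ for $i=1$; and $x_{2,1},x_{1,0}$ for $i=2$.
\item $l=1$: each $x_{1,i}$ has two neighbors in $Z$, one path edge, one spoke, and further neighbors in $W$, namely $x_{1,1},x_{2,2},x_{2,0}$ for $i=0$; $x_{1,0},x_{1,2}$ for $i=1$; and $x_{1,1},x_{2,1}$ for $i=2$.
\item $s_l$ has $6$ spokes, and $z_a$ has $2+4$ neighbors.
\end{itemize}
The levels $m-2,m-1,m$ and $Z'$ are images of these under $\rho$.

\subsection{Every edge is covered}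

By the symmetry $\rho$ we need not treat the right end separately.
\begin{itemize}
\item $\{z_a,z_b\}\subseteq N(z_c)$. Each $w\in W$ has exactly two neighbors $z_a,z_b$ in $Z$; we have $\{z_a,w\}\subseteq N(z_b)$ and $\{z_b,w\}\subseteq N(z_a)$.
\item Edges inside $W$ are covered by $W$, which separates $Z$ from the rest.
\item For $2\le l\le m-2$ the set $L_l\cup L_{l+1}$ separates $Z\cup\bigcup_{j<l}(L_j\cup\{s_j\})$ from the remaining vertices: edges between the $x$'s change the level by at most $2$; $s_j$ with $j<l$ has neighbors in levels at most $l+1$; $s_j$ with $j\ge l$ has neighbors in levels at least $l$; and $N(Z)=L_1\cup L_2$, $N(Z')=L_{m-1}\cup L_m$. This covers all rungs, and $x_{2,0}x_{3,2}$ and $x_{3,0}x_{3,1}$ (with $l=2$).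
\item $\{x_{l,i},x_{l+2,i}\}\subseteq N(s_l)$, and $s_l$ is exact.
\item $\{s_l,x_{l,i}\}\subseteq N(x_{l+2,i})$ and $\{s_l,x_{l+2,i}\}\subseteq N(x_{l,i})$. This covers all spokes for which the vertex whose neighborhood is used is exact. The only exceptions are $s_1x_{3,0}$, where it is $x_{1,0}$, and the $\rho$-image $s_{m-2}x_{m-2,0}$. But $\{s_1,x_{3,0}\}\subseteq N(x_{3,1})$, and $x_{3,1}$ is exact. Here the edge $x_{3,0}x_{3,1}$ is needed.
\end{itemize}

\subsection{$G$ is $6$-connected}

We apply Lemma~\ref{lem:conn} with $W=L_1\cup L_2$, $W'=L_{m-1}\cup L_m$, and the six strands $x_{l,i},x_{l+2,i},x_{l+4,i},\dots$ with $l\in\{1,2\}$, $i\in\mathbb Z_3$; the strand of $x_{l,i}$ is given by $i$ and the parity of $l$. The order $<$ is by levels, in the order $x_{l,0},x_{l,1},x_{l,2}$ within $L_l$, and with $s_l$ placed between $L_{l+1}$ and $L_{l+2}$. The order $\prec$ is the image under $\rho$: $u\prec v$ means $\rho(u)<\rho(v)$. So $v$ is left-linked if and only if $\rho(v)$ is right-linked. Condition (a) has been checked. For (b), $z_a$ has four neighbors in $W$, and the missing pair is reached through the other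 two vertices of $Z$, one vertex through each; apply $\rho$ for $Z'$.

(c) The sets $L_l\cup L_{l+1}\cup L_{l+2}\cup\{s_l\}$ with $l\in\{4,7,10,13,16,19\}$ are disjoint; let $I$ be one avoiding $X$. Let $A$ consist of $Z$, the levels below $l$, and the $s_j$ with $j<l$; let $B$ be the rest. There are no edges between $A$ and $B$: levels below $l$ and above $l+2$ differ by at least $4$, $s_j$ with $j<l$ has neighbors in levels at most $l+1$, and $s_j$ with $j>l$ has neighbors in levels at least $l+1$; moreover $Z\cup W\subseteq A$ as $l\ge4$, and $Z'\cup W'\subseteq B$ as $l+2\le21<m-1$.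

\emph{$G[I]$ is connected.} The vertex $x_{l+2,i}$ is adjacent to $x_{l,i}$, and two rungs lead from it via $x_{l+1,i-1}$ to $x_{l,i-2}=x_{l,i+1}$. So all of $L_l$ lies in one component. Rungs attach the levels $l+1$ and $l+2$, and $s_l$ is adjacent to $L_l$.

\emph{Linkedness.} We claim that all $x_{l,i}$ and all $s_l$ with $l\le m-6$ are right-linked. For each we list the beginnings of the required paths, separated by semicolons; each path then follows the strand that it has reached. In each list, the first vertices of the paths are exactly the larger neighbors in $M$, and the strands are distinct.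
\begin{itemize}
\item $s_l$: \ $x_{l+2,0}$; $x_{l+2,1}$; $x_{l+2,2}$.
\item $x_{l,i}$, $l\ge4$: \ $x_{l+1,i+1}$; $x_{l+2,i}$; $s_lx_{l+2,i-1}$.
\item $x_{3,0}$: \ $x_{3,1}$; $x_{4,1}$; $x_{5,0}$; $s_3x_{5,2}$.
\item $x_{3,1}$: \ $x_{4,2}$; $x_{5,1}$; $s_3x_{5,0}$.
\item $x_{3,2}$: \ $x_{4,0}$; $x_{5,2}$; $s_3x_{5,0}$.
\item $x_{2,0}$: \ $x_{3,2}$; $x_{4,0}$; $s_2x_{4,1}$.
\item $x_{2,1}$: \ $x_{2,2}$; $x_{4,1}$; $s_2x_{4,0}$.
\item $x_{2,2}$: \ $x_{4,2}$; $s_2x_{4,0}$.
\item $x_{1,0}$: \ $x_{1,1}$; $x_{2,0}$; $x_{2,2}$; $x_{3,0}$; $s_1x_{3,2}$.
\item $x_{1,1}$: \ $x_{1,2}$; $x_{3,1}$; $s_1x_{3,0}$.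
\item $x_{1,2}$: \ $x_{2,1}$; $x_{3,2}$; $s_1x_{3,0}$.
\end{itemize}
The vertices of $M\cap A$ are in levels at most $18$ or are some $s_j$ with $j\le18$; since $18\le m-6$, they are right-linked. Let $v\in M\cap B$. Then $v$ is in a level at least $7$ or is some $s_j$ with $j\ge5$, so $\rho(v)$ is in a level at most $m-6$ or is some $s_j$ with $j\le m-6$. Hence $\rho(v)$ is right-linked, that is, $v$ is left-linked.

So $G$ is $6$-connected. It is noncomplete, and Lemma~\ref{lem:cover} shows that it is contraction critically $6$-connected.

\subsection{Counting triangles}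

Consider first the triangles all of whose vertices are of the form $s_l$ or in the levels $4,\dots,m-3$. Vertices $s_l,s_{l'}$ are never adjacent, and the edges between vertices of these levels are path edges and rungs. So a triangle containing $s_l$ contains a path edge between $L_l$ and $L_{l+2}$, and there are at most three of these for each $l$. A triangle without any $s_l$ would have edges changing the level by $1$, $1$ and $2$, so it would consist of $x_{l,i}$, $x_{l+2,i}$ and a common neighbor in $L_{l+1}$. But the only neighbors of these two vertices in $L_{l+1}$ are $x_{l+1,i+1}$ and $x_{l+1,i-1}$, respectively, and $i+1\ne i-1$ in $\mathbb Z_3$. So there is none. All other triangles contain one of the $18+6=24$ vertices in $Z\cup Z'$ and the levels $1,2,3,m-2,m-1,m$; since degrees are at most $7$, there are at most $24\binom72=504$ of them. As $n=3m+(m-2)+6=4m+4$,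
\[
t(G)\le3(m-2)+504\le\tfrac34n+504 .
\]
This proves Theorem~\ref{thm:main} for $k=6$. \qed

\section{The case $k=5$}\label{sec:five}

Again we need fewer than one triangle per vertex. The building block is shown in Figure~\ref{fig:block}: two adjacent vertices $p_l,q_l$ help three of the five strands to advance. The block has four triangles, and each of its edges lies in one of them. Each block brings five new vertices, namely $p_l$, $q_l$ and three $v$'s, so there are four triangles for every five vertices. A vertex $v_i$ gets two edges from the block in which it is on the left and two from the block in which it is on the right. The one edge missing to degree $5$ can be put into a $5$-separator of consecutive $v$'s, free of charge.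

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1,every node/.style={font=\small}]
\fill[gray!25] (2.2,1.5)--(0,2.3)--(4.4,2.3)--cycle;
\fill[gray!25] (2.2,0.5)--(0,-0.3)--(4.4,-0.3)--cycle;
\fill[gray!25] (2.2,1.5)--(2.2,0.5)--(0,1)--cycle;
\fill[gray!25] (2.2,1.5)--(2.2,0.5)--(4.4,1)--cycle;
\draw (0,2.3)--(4.4,2.3) (0,-0.3)--(4.4,-0.3) (2.2,1.5)--(2.2,0.5);
\draw (2.2,1.5)--(0,2.3) (2.2,1.5)--(0,1) (2.2,1.5)--(4.4,2.3) (2.2,1.5)--(4.4,1);
\draw (2.2,0.5)--(0,1) (2.2,0.5)--(0,-0.3) (2.2,0.5)--(4.4,1) (2.2,0.5)--(4.4,-0.3);
\foreach \x/\y in {0/2.3,0/1,0/-0.3,4.4/2.3,4.4/1,4.4/-0.3,2.2/1.5,2.2/0.5} \fill (\x,\y) circle (2pt);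
\node[left] at (-0.1,2.3) {$v_{3l+1}$};
\node[left] at (-0.1,1) {$v_{3l+2}$};
\node[left] at (-0.1,-0.3) {$v_{3l+3}$};
\node[right] at (4.5,2.3) {$v_{3l+6}$};
\node[right] at (4.5,1) {$v_{3l+7}$};
\node[right] at (4.5,-0.3) {$v_{3l+8}$};
\node[above] at (2.2,1.55) {$p_l$};
\node[below] at (2.2,0.45) {$q_l$};
\end{tikzpicture}
\caption{The $l$-th block for $k=5$. It advances three of the five strands by one step: $v_{3l+1}v_{3l+6}$, $v_{3l+2}p_lv_{3l+7}$ and $v_{3l+3}v_{3l+8}$. Each of its edges lies in one of the four shaded triangles. The vertices $v_{3l+4},v_{3l+5}$ are not involved; the next block continues from $v_{3l+4},v_{3l+5},v_{3l+6}$.}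
\label{fig:block}
\end{figure}

\subsection{The graph}

Let $L\ge23$ be odd. The graph $G_L$ has the vertices $v_1,\dots,v_{3L+5}$; $p_l,q_l$ for $0\le l\le L-1$; $c_0,\dots,c_9$ and $c_0',\dots,c_9'$. The edges are as follows.
\begin{itemize}
\item[(E1)] $v_{3l+1}v_{3l+6}$ and $v_{3l+3}v_{3l+8}$, for $0\le l\le L-1$;
\item[(E2)] $p_lq_l$; $p_l$ is joined to $v_{3l+1},v_{3l+2},v_{3l+6},v_{3l+7}$; $q_l$ is joined to $v_{3l+2},v_{3l+3},v_{3l+7},v_{3l+8}$, for $0\le l\le L-1$;
\item[(E3)] $v_{3l+1}v_{3l+3}$, for $0\le l\le L$;
\item[(E4)] $v_{3l+2}v_{3l+5}$, for even $l$ with $0\le l\le L-1$;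
\item[(E5)] $v_{3L+4}v_{3L+5}$;
\item[(E6)] $c_ic_{i+1}$ and $c_ic_{i+2}$ (indices mod $10$); $c_{2j}$ and $c_{2j+1}$ are joined to $v_{j+1}$ for $0\le j\le4$; likewise $c_i'c_{i+1}'$, $c_i'c_{i+2}'$, and $c_{2j}',c_{2j+1}'$ are joined to $v_{3L+1+j}$ for $0\le j\le4$.
\end{itemize}
The two \emph{rings} in (E6) close the ends: they give each of the first and each of the last five $v$'s two neighbors.

\emph{$G_L$ is $5$-regular.} This is immediate for $p_l,q_l,c_i,c_i'$. Each $v_i$ with $i\le3L$ has two forward edges from (E1) and (E2): to $p_l,v_{i+5}$ if $i=3l+1$; to $p_l,q_l$ if $i=3l+2$; to $q_l,v_{i+5}$ if $i=3l+3$. Each $v_i$ with $i>3L$ has two neighbors $c'$ instead. Each $v_i$ with $i\ge6$ has two backward edges from (E1) and (E2): to $p_l,v_{i-5}$ if $i=3l+6$; to $p_l,q_l$ if $i=3l+7$; to $q_l,v_{i-5}$ if $i=3l+8$. Each $v_i$ with $i\le5$ has two neighbors $c$ instead. Finally, \emph{each $v_i$ is in exactly one edge of \textup{(E3)--(E5)}}: (E3) uses each of $v_{3l+1}$ and $v_{3l+3}$, $0\le l\le L$, once; (E4) matches $v_{3l+2}$ with $v_{3(l+1)+2}$ for $l=0,2,\dots,L-1$, which uses each $v_{3l+2}$, $0\le l\le L$,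 once because $L$ is odd; and (E5) matches the remaining two.

\subsection{Every edge is covered}

All vertices are exact, so an edge in a triangle is covered.
\begin{itemize}
\item (E1) and (E2): the edges $v_{3l+1}v_{3l+6}$, $p_lv_{3l+1}$, $p_lv_{3l+6}$ form a triangle; so do $v_{3l+3}v_{3l+8}$, $q_lv_{3l+3}$, $q_lv_{3l+8}$; and the edge $p_lq_l$ forms a triangle with each of $v_{3l+2}$ and $v_{3l+7}$. Thus every edge of (E1) and (E2) is in a triangle.
\item (E6): $c_ic_{i+1}$ and $c_ic_{i+2}$ are in the triangle $c_ic_{i+1}c_{i+2}$, and $c_{2j}v_{j+1}$, $c_{2j+1}v_{j+1}$ are in the triangle $c_{2j}c_{2j+1}v_{j+1}$; likewise for $c'$.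
\item (E3)--(E5): For $0\le l\le L$ let $W_l=\{v_{3l+1},\dots,v_{3l+5}\}$. This set separates
\[
\{c_0,\dots,c_9\}\cup\{v_i:i\le3l\}\cup\{p_j,q_j:j<l\}
\]
from the remaining vertices: edges between $v$'s have index difference at most $5$; $p_j,q_j$ with $j<l$ have $v$-neighbors with indices at most $3l+5$, and those with $j\ge l$ have $v$-neighbors with indices at least $3l+1$; the $c_i$ are adjacent to $v$'s with indices at most $5$, and the $c_i'$ to $v$'s with indices at least $3L+1$. Now $W_l$ contains $v_{3l+1}v_{3l+3}$ and $v_{3l+2}v_{3l+5}$, and $W_L$ contains $v_{3L+4}v_{3L+5}$.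
\end{itemize}

\subsection{$G_L$ is $5$-connected}

We apply Lemma~\ref{lem:conn} with $Z=\{c_i\}$, $Z'=\{c_i'\}$, $W=W_0$ and $W'=W_L$. The order $<$ on $M$ is by index of the $v$'s, with $p_l<q_l$ placed between $v_{3l+5}$ and $v_{3l+6}$; the order $\prec$ is its reverse. The strands are $v_r,v_{r+5},v_{r+10},\dots$ ($1\le r\le5$), with $p_l$ inserted between $v_{3l+2}$ and $v_{3l+7}$. They are disjoint increasing paths, and the $q_l$ lie on no strand. We name a strand by the index of its $v$'s modulo $5$; so $p_l$ is on strand $3l+2$. Condition (a) holds by regularity.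

(b) Write $w_j=v_{j+1}$. From $c_0$ we have the paths
\[
c_0w_0,\qquad c_0c_2w_1,\qquad c_0c_1c_3c_4w_2,\qquad c_0c_9c_7w_3,\qquad c_0c_8w_4 .
\]
The symmetries $i\mapsto i+2$ and $i\mapsto1-i$ of the ring permute the pairs $\{2j,2j+1\}$, hence the $w_j$; together they map $c_0$ to every $c_i$. The same works for $c'$.

(c) For $a\in\{2,6,10,14,18\}$ consider
\[
I=\{v_{3a+1},\dots,v_{3a+11}\}\cup\{p_a,q_a,p_{a+1},q_{a+1}\}.
\]
These five sets are disjoint; choose one avoiding $X$. In $G[I]$, the adjacent vertices $p_a,q_a$ connect $v_i$ for $i-3a\in\{1,2,3,6,7,8\}$, and $p_{a+1},q_{a+1}$ connect those with $i-3a\in\{4,5,6,9,10,11\}$. Both include $v_{3a+6}$, so $G[I]$ is connected. Let $A=\{c_i\}\cup\{v_i:i\le3a\}\cup\{p_j,q_j:j<a\}$, and let $B$ be the rest, that is, $B=\{c_i'\}\cup\{v_i:i\ge3a+12\}\cup\{p_j,q_j:j\ge a+2\}$. There are no edges between $A$ and $B$, since $W_a\subseteq I$ separates $A$ from the remaining vertices. As $3a\ge6$ we have $W\subseteq A$, and as $3a+12\le66\le3L+1$ we have $W'\subseteq B$.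

As in Section~\ref{sec:six}, we list for each vertex the beginnings of the required paths, separated by semicolons, and the strands to which they lead. The first vertices of the paths are exactly the neighbors in $M$ that are larger (respectively, smaller) than the given vertex.

\emph{Vertices of $M\cap A$ are right-linked.} Here $l\le17$. The larger neighbors come from the forward edges of (E1) and (E2), and from (E3) and (E4).
\begin{itemize}
\item $v_{3l+1}$: \ $v_{3l+6}$ (strand $3l+1$); $p_lv_{3l+7}$ (strand $3l+2$); $v_{3l+3}$ (strand $3l+3$).
\item $v_{3l+2}$: \ $p_lv_{3l+7}$ (strand $3l+2$); $q_lv_{3l+8}$ (strand $3l+3$); and, if $l$ is even, $v_{3l+5}$ (strand $3l$).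
\item $v_{3l+3}$: \ $v_{3l+8}$ (strand $3l+3$); $q_lv_{3l+7}$ (strand $3l+2$).
\item $p_l$: \ $v_{3l+6}$ (strand $3l+1$); $v_{3l+7}$ (strand $3l+2$); $q_lv_{3l+8}$ (strand $3l+3$).
\item $q_l$: \ $v_{3l+7}$ (strand $3l+2$); $v_{3l+8}$ (strand $3l+3$).
\end{itemize}

\emph{Vertices of $M\cap B$ are left-linked.} Now the $v$'s have indices at least $18$, and $p_l,q_l$ have $l\ge4$. The paths start at all smaller neighbors and then follow the strands backward, to $W$.
\begin{itemize}
\item $v_{3l+1}$ ($l\le L+1$): \ $p_{l-2}v_{3l-4}$ (strand $3l+1$); $q_{l-2}v_{3l-3}$ (strand $3l+2$). Its edge of (E3) or (E5) goes to a larger vertex.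
\item $v_{3l+2}$ ($l\le L$): \ $v_{3l-3}$ (strand $3l+2$); $q_{l-2}v_{3l-4}$ (strand $3l+1$); and, if $l$ is odd, $v_{3l-1}$ (strand $3l+4$).
\item $v_{3l+3}$ ($l\le L$): \ $v_{3l-2}$ (strand $3l+3$); $p_{l-1}v_{3l-1}$ (strand $3l+4$); $v_{3l+1}$ (strand $3l+1$).
\item $v_{3L+5}$: \ $v_{3L}$ (strand $3L$); $q_{L-1}v_{3L-1}$ (strand $3L-1$, from $v_{3L-1}$ backward); $v_{3L+4}p_{L-1}v_{3L-2}$ (then strand $3L-2$). These are disjoint: $v_{3L+4}$ and $p_{L-1}$ lie on strand $3L-1$, but after $v_{3L-1}$.
\item $p_l$: \ $v_{3l+1}$ (strand $3l+1$); $v_{3l+2}$ (strand $3l+2$).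
\item $q_l$: \ $p_lv_{3l+1}$ (then strand $3l+1$); $v_{3l+2}$ (strand $3l+2$, from $v_{3l+2}$ backward); $v_{3l+3}$ (strand $3l+3$). Here $p_l$ lies on strand $3l+2$, but after $v_{3l+2}$.
\end{itemize}

So $G_L$ is $5$-connected. It is noncomplete, and Lemma~\ref{lem:cover} shows that it is contraction critically $5$-connected.

\subsection{Counting triangles}

\emph{Triangles containing some $p_l$ or $q_l$.} The edges between $v$'s have index differences $5$ (only with smaller index $\equiv0$ or $1\pmod3$), $2$, $3$, and $1$ (only $v_{3L+4}v_{3L+5}$). Hence the edges in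
\[
N(p_l)=\{q_l,v_{3l+1},v_{3l+2},v_{3l+6},v_{3l+7}\}
\]
are $q_lv_{3l+2}$, $q_lv_{3l+7}$ and $v_{3l+1}v_{3l+6}$: the differences $1,5,6,4,5,1$ of the six pairs of $v$'s leave only $v_{3l+1}v_{3l+6}$, since $v_{3l+2}v_{3l+7}$ has smaller index $\equiv2\pmod3$, and neither $3l+1$ nor $3l+6$ equals $3L+4$, because $l\le L-1$ and $3l+6\equiv0\pmod 3$. The edges in
\[
N(q_l)=\{p_l,v_{3l+2},v_{3l+3},v_{3l+7},v_{3l+8}\}
\]
are $p_lv_{3l+2}$, $p_lv_{3l+7}$, $v_{3l+3}v_{3l+8}$ and, only for $l=L-1$, also $v_{3L+4}v_{3L+5}$: the differences of the pairs of $v$'s are again $1,5,6,4,5,1$; the pair $v_{3l+2}v_{3l+7}$ is excluded as before, $3l+2\not\equiv3L+4\pmod3$, and $3l+7=3L+4$ if and only if $l=L-1$. So there are three triangles at $p_l$ and three at $q_l$ (four if $l=L-1$), and two of them contain both. In total this gives $4L+1$ triangles.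

\emph{Triangles on three $v$'s.} There are none. Each $v$ is in exactly one edge of (E3)--(E5), so these edges form a matching, and a triangle on three $v$'s would contain at least two edges of (E1). These have index difference $5$, so the third edge would have difference $0$ or $10$, which is impossible.

\emph{Triangles at the rings.} Three ring vertices form a triangle only if they are three consecutive ones: going around the triangle, the three index steps are in $\{\pm1,\pm2\}$ and sum to a multiple of $10$, hence to $0$, so up to sign and order they are $1,1,-2$. This gives $10$ triangles per ring. Each $c_i$ is adjacent to only one $v$ and to no $p_l,q_l$, so all others are of the form $c_{2j}c_{2j+1}v_{j+1}$ (respectively, their primed analogues), $5$ per ring.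

Therefore
\[
t(G_L)=4L+1+30=4L+31,\qquad n=|V(G_L)|=(3L+5)+2L+20=5L+25,
\]
and $t(G_L)=\frac45n+11$. For instance, $L=23$ gives $n=140$ and $t=123<n$. This proves Theorem~\ref{thm:main} for $k=5$, and completes its proof. \qed

\begin{thebibliography}{9}
\bibitem{TDC} \emph{Triangle Density And Contractibility},
\url{http://www.repo.uni-hannover.de/bitstream/handle/123456789/2735/triangle_density_and_contractibility.pdf?sequence=1}.
\end{thebibliography}

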